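
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{theoremA}{Theorem A}
\newtheorem*{theoremB}{Theorem B}
\newtheorem*{theoremC}{Theorem C}

\title{Covering groups of finite simple groups\\ are active sums of cyclic subgroups}


\begin{abstract}
The active sum of a conjugation-closed generating family of subgroups of a group $G$ is the group obtained by gluing the members along their inclusions and their mutual conjugations; it maps onto $G$. We prove the conjecture, posed in \cite{ActiveSums}, that every covering group of a finite simple group is an active sum of cyclic subgroups. The same holds for covering groups of all finite perfect groups. We also determine which finite perfect groups are active sums of cyclic subgroups: the condition is that the Schur multiplier is generated by certain commutators of lifts of commuting pairs. In particular, a finite perfect group whose multiplier has even order is never such a sum. The proofs use the Feit--Thompson theorem but not the classification of finite simple groups.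
\end{abstract}

\section{The question and the results}

Throughout, $x^g=g^{-1}xg$, $F^g=g^{-1}Fg$ and $[a,b]=a^{-1}b^{-1}ab=a^{-1}a^b$.

Let $G$ be a group and let $\mathcal F$ be a family of subgroups of $G$ that generates $G$, is closed under conjugation by elements of $G$, and is partially ordered by inclusion. For brevity we call such an $\mathcal F$ an \emph{admissible family} for $G$. Write $\iota_F\colon F\to \ast_{F'\in\mathcal F}F'$ for the canonical inclusions into the free product. The \emph{active sum} of $\mathcal F$ is the group
\[
S=\Bigl(\ast_{F\in\mathcal F}F\Bigr)\big/R ,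
\]
where $R$ is the normal subgroup generated by the relations
\begin{itemize}
\item[(i)] $\iota_F(x)=\iota_{F'}(x)$ for $F\subseteq F'$ in $\mathcal F$ and $x\in F$;
\item[(ii)] $\iota_F(x)^{-1}\,\iota_{F'}(y)\,\iota_F(x)=\iota_{F'^{x}}(y^x)$ for $F,F'\in\mathcal F$, $x\in F$, $y\in F'$.
\end{itemize}
We also write $\iota_F$ for the induced map $F\to S$. Both kinds of relations hold in $G$, so the inclusions $F\hookrightarrow G$ induce a homomorphism $\varphi\colon S\to G$ with $\varphi(\iota_F(x))=x$. It is onto because $\mathcal F$ generates $G$. We say that $G$ is an \emph{active sum of cyclic subgroups} if $\varphi$ is an isomorphism for some admissible family of cyclic subgroups.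

The definition asks whether $G$ is determined by the members of $\mathcal F$, their inclusions, and the way they conjugate one another; it is a noncommutative version of a direct sum. If $G=C_1\times\dots\times C_k$ with nontrivial cyclic factors $C_i$, take $\mathcal F=\{C_1,\dots,C_k\}$. There are no proper inclusions, and (ii) says that the factors commute, so $S=G$. The choice of the family matters: for $G=\mathbb Z/2\times\mathbb Z/2$ and all three subgroups of order $2$, the relations say only that the three generators commute, and $S=(\mathbb Z/2)^3$. For a nonabelian example take $G=S_3$ and its three subgroups of order $2$, with generators $a,b,c$. The relations (ii) give $b^{-1}ab=c=a^{-1}ba$ in $S$. So $S$ is generated by the involutions $a,b$, and $aba=bab$, that is, $(ab)^3=1$. Hence $|S|\le 6$ and $S\cong S_3$.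

We shall see at once (Lemma~\ref{lem:central}) that $\ker\varphi$ is always central. Thus $S$ and $G$ differ by a central extension, and for perfect $G$ the Schur multiplier $H_2(G)=H_2(G;\mathbb Z)$ enters. Recall that a \emph{covering group} of a finite group $G$ is a group $\widehat G$ with a subgroup $A\le Z(\widehat G)\cap[\widehat G,\widehat G]$ such that $A\cong H_2(G)$ and $\widehat G/A\cong G$. If $G$ is perfect, a proper central extension of $\widehat G$ is never perfect (the argument is in Proposition~\ref{prop:criterion}). So for such covering groups the only obstacle to $\varphi$ being an isomorphism is the abelianization of $S$. This makes plausible the following conjecture of \cite{ActiveSums}, which we prove.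

\begin{theoremA}
Every covering group of a finite simple group is an active sum of cyclic subgroups.
\end{theoremA}

Simplicity is not essential.

\begin{theoremB}
Every finite perfect group with trivial Schur multiplier is an active sum of cyclic subgroups. More generally, so is every covering group of every finite perfect group.
\end{theoremB}

A finite perfect group with trivial multiplier is its own covering group, so the second sentence contains the first. The last theorem explains what happens when one does not pass to the cover. Let $\Gamma$ be a finite perfect group. Call $x\in\Gamma$ \emph{good} if $x\ne1$, the order of $x$ is a power of an odd prime $p$, and $x$ is conjugate in $\Gamma$ to $x^n$ for some $n\not\equiv1\pmod p$. Let $A\rightarrowtail U\twoheadrightarrow\Gamma$ be the universal central extension, with $A\cong H_2(\Gamma)$. For commuting $x,g\in\Gamma$ the commutator $c(x,g)=[\tilde x,\tilde g]\in A$ of lifts $\tilde x,\tilde g\in U$ does not depend on the lifts. Put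
\[
B=\bigl\langle\, c(x,g)\ :\ x\in\Gamma\text{ good},\ g\in C_\Gamma(x)\,\bigr\rangle\le A .
\]
As usual, a homomorphism between groups mapping to $\Gamma$ is \emph{over} $\Gamma$ if it is compatible with the maps to $\Gamma$.

\begin{theoremC}
A finite perfect group $\Gamma$ is an active sum of cyclic subgroups if and only if $B=A$. Moreover, the active sum of the family of all cyclic subgroups $\langle x\rangle$ with $x\in\Gamma$ good is isomorphic, over $\Gamma$, to $U/B$.
\end{theoremC}

For good $x$ the order of $c(x,g)$ divides the odd number $|x|$. Hence $\Gamma$ is \emph{not} an active sum of cyclic subgroups when $|H_2(\Gamma)|$ is even; this applies to $A_n$ for $n\ge5$ (Corollary~\ref{cor:even}). On the other hand, if $p$ is an odd prime dividing $q-1$ and $(p,q)\ne(3,4)$, then $PSL_p(q)$ has multiplier $\mathbb Z/p$ and is an active sum of cyclic subgroups (Corollary~\ref{cor:psl}).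

\medskip
\noindent\textbf{Plan.} Section~\ref{sec:facts} recalls the standard facts that we use. Section~\ref{sec:lemmas} contains two short lemmas: the kernel is central, and generators of $S$ that are conjugate to suitable powers die in $S^{ab}$. Section~\ref{sec:A5} treats $A_5$ and its double cover by hand; both halves of the theory are visible there. Theorem A is proved in Section~\ref{sec:A}, Theorem B in Section~\ref{sec:B}, and Theorem C in Section~\ref{sec:C}; Section~\ref{sec:examples} contains the two corollaries just mentioned. One device recurs: if $u$ is a lift of an element $v$ to a central extension, then the commutator $[u,h]$ depends on $v$ and $h$ but not on the choice of $u$.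

\section{Standard facts}\label{sec:facts}

\noindent\textbf{The five-term sequence} (Stallings, Stammbach). For a central extension $K\rightarrowtail E\twoheadrightarrow Q$ there is an exact sequence
\begin{equation}\label{eq:five}
H_2(Q)\longrightarrow K\longrightarrow E^{ab}\longrightarrow Q^{ab}\longrightarrow 0 .
\end{equation}
In particular, if $E$ is perfect then $K$ is a quotient of $H_2(Q)$.

\medskip
\noindent\textbf{Commutators of lifts.} Let $K\rightarrowtail E\twoheadrightarrow Q$ be central. The conjugation action of $E$ on itself factors through $Q$, and for $v\in E$, $g\in Q$ we write $v^g$ and $[v,g]=v^{-1}v^g$ for the result of using any lift of $g$. If $x,g\in Q$ commute and $\tilde x$ lies over $x$, then $[\tilde x,g]\in K$ depends only on $x$ and $g$. From $\tilde x^{\,g}=\tilde x\,[\tilde x,g]$ and the centrality of $\tilde x^{|x|}$ we get $[\tilde x,g]^{|x|}=1$ whenever $x$ has finite order. The preimage in $E$ of a cyclic subgroup of $Q$ is abelian, since it is generated by the central subgroup $K$ and one further element.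

\medskip
\noindent\textbf{Universal central extensions} (see \cite[\S5]{Milnor}). A finite perfect group $\Gamma$ has a universal central extension $A\rightarrowtail U\twoheadrightarrow\Gamma$. Here $A\cong H_2(\Gamma)$ is finite, $U$ is perfect, and for every central extension $E\twoheadrightarrow\Gamma$ there is exactly one homomorphism $U\to E$ over $\Gamma$. If $E$ is perfect, this homomorphism is onto: its image $I$ satisfies $E=I\cdot Z(E)$, so $E=[E,E]=[I,I]\le I$.

\medskip
\noindent\textbf{Involutions.} The \emph{Feit--Thompson theorem} says that groups of odd order are solvable. The \emph{Baer--Suzuki theorem}, for an involution $t$ of a finite group $G$, says that if $\langle t,t^g\rangle$ is a $2$-group for every $g\in G$, then $t$ lies in the largest normal $2$-subgroup $O_2(G)$.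

\section{Two properties of the active sum}\label{sec:lemmas}

Let $\mathcal F$ be an admissible family for a group $\Gamma$, with active sum $\varphi\colon S\to\Gamma$.

\begin{lemma}\label{lem:central}
If $s\in S$ and $g=\varphi(s)$, then $s^{-1}\iota_F(y)\,s=\iota_{F^g}(y^g)$ for all $F\in\mathcal F$ and $y\in F$. Consequently $\ker\varphi$ is central in $S$.
\end{lemma}

\begin{proof}
For $s=\iota_{F'}(x)$ this is relation (ii). Every element of $S$ is a product of such generators, because $\iota_{F'}(x)^{-1}=\iota_{F'}(x^{-1})$. The formula for $s$ and $s'$ implies the formula for $ss'$, so it holds by induction on the length of the product. If $g=1$, the formula says that $s$ commutes with all generators of $S$.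
\end{proof}

\begin{lemma}\label{lem:abel}
In $S^{ab}$ the classes of $\iota_F(y)$ and $\iota_{F^g}(y^g)$ coincide for all $F\in\mathcal F$, $y\in F$, $g\in\Gamma$. If $F=\langle x\rangle\in\mathcal F$ has order a power of a prime $p$, and $x^h=x^n$ for some $h\in\Gamma$ and some $n\not\equiv1\pmod p$, then $\iota_F(F)$ has trivial image in $S^{ab}$.
\end{lemma}

\begin{proof}
The first claim follows from Lemma~\ref{lem:central}, since $\varphi$ is onto. In the second, $F^h=\langle x^n\rangle\le F$, and equality holds because the orders agree. So the class $\xi$ of $\iota_F(x)$ equals the class of $\iota_F(x^n)$, which is $\xi^n$. Hence $\xi^{n-1}=1$. The order of $\xi$ is a power of $p$ and $p\nmid n-1$, so $\xi=1$.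
\end{proof}

The typical case is $n=-1$ with $p$ odd: an element of odd prime-power order that is conjugate to its inverse contributes nothing to $S^{ab}$. For $p=2$ and $x\neq1$ the second claim never applies, since $x^n$ can have the same order as $x$ only for odd $n$.

\section{The smallest case: $A_5$ and its double cover}\label{sec:A5}

Let $\Gamma=A_5$ and let $\mathcal F$ consist of its ten subgroups of order $3$. The $3$-cycles generate $A_5$, so $\mathcal F$ is admissible. Let $\varphi\colon S\to A_5$ be its active sum.

\emph{$S$ is perfect.} The element $x=(1\,2\,3)$ is inverted by $t=(1\,2)(4\,5)$, so by Lemma~\ref{lem:abel} with $p=3$ and $n=-1$ the subgroup $\langle x\rangle$ dies in $S^{ab}$. All members of $\mathcal F$ are conjugate to $\langle x\rangle$, so all of them die.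

\emph{$S$ has order at most $120$.} By Lemma~\ref{lem:central} the kernel of $\varphi$ is central. As $S$ is perfect, the kernel is a quotient of $H_2(A_5)$ by \eqref{eq:five}. This group is $\mathbb Z/2$: the multiplier of $A_n$ ($n\ge5$) is $\mathbb Z/2$ or $\mathbb Z/6$ (Schur), and by transfer the $3$-part of $H_2(A_5)$ embeds in the multiplier of a Sylow $3$-subgroup, which is $0$ since that subgroup is cyclic.

\emph{$S\cong SL_2(5)$.} The group $SL_2(5)$ is perfect, and $SL_2(5)/\{\pm1\}\cong A_5$; so $SL_2(5)$ is a covering group of $A_5$. The preimage in $SL_2(5)$ of an $F\in\mathcal F$ is abelian of order $6$. It contains a unique subgroup of order $3$, which maps isomorphically onto $F$. Let $\sigma_F\colon F\to SL_2(5)$ be the inverse isomorphism onto this subgroup. By uniqueness, these maps are compatible with conjugation, so they satisfy (ii); relation (i) is vacuous. They therefore define $\sigma\colon S\to SL_2(5)$ over $A_5$. The image $J$ of $\sigma$ satisfies $SL_2(5)=J\cdot\{\pm1\}$, so it contains the commutator subgroup and $\sigma$ is onto. As $|S|\le120$, it is an isomorphism.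

Two conclusions follow. First, \emph{$SL_2(5)$ is the active sum of its ten subgroups of order $3$.} Indeed, these generate $SL_2(5)$ because $\sigma$ is onto. Reduction modulo $\{\pm1\}$ maps them isomorphically to the members of $\mathcal F$ and is compatible with conjugation. Hence their active sum has the same presentation as $S$, so it has order $120$, and it maps onto $SL_2(5)$.

Second, \emph{$A_5$ is not an active sum of cyclic subgroups.} The nontrivial cyclic subgroups of $A_5$ have orders $2,3,5$, with no proper inclusions among them. If an admissible family contains a subgroup of order $2$, then mapping the generators of all its members of order $2$ to $1\in\mathbb Z/2$ and all other members to $0$ respects (i) and (ii). So $S^{ab}\ne0$ and $S\not\cong A_5$. If all nontrivial members have order $3$ or $5$, each of them lifts to a unique subgroup of the same order in $SL_2(5)$, because its preimage is abelian of order $6$ or $10$. As above, $\varphi\colon S\to A_5$ then factors through a surjection $S\to SL_2(5)$, and $\varphi$ is not injective.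

The general proofs follow this pattern. For Theorem~A one needs, in an arbitrary covering group, an element of odd prime-power order conjugate to its inverse, and a substitute for the explicit count. For Theorem~C one needs to know which members a family may have, and how far these members lift canonically to $U$.

\section{Covering groups of simple groups}\label{sec:A}

We first show that for covering groups the abelianization is indeed the only obstacle.

\begin{proposition}\label{prop:criterion}
Let $G$ be a finite perfect group and $A\rightarrowtail\widehat G\twoheadrightarrow G$ a covering group. Then $\widehat G$ is perfect. If $\mathcal F$ is an admissible family for $\widehat G$ whose active sum $S$ is perfect, then $\varphi\colon S\to\widehat G$ is an isomorphism.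
\end{proposition}

\begin{proof}
Since $G$ is perfect, $\widehat G=[\widehat G,\widehat G]A$, and $A\le[\widehat G,\widehat G]$ by the definition of a covering group. So $\widehat G$ is perfect.

Let $K=\varphi^{-1}(A)$, the kernel of the composite $S\to\widehat G\to G$. We want to bound $|K|$ by \eqref{eq:five}, so we must show that $K$ is central and not just that $\ker\varphi$ is. Let $k\in K$ and $s\in S$. Then $\varphi([k,s])=[\varphi(k),\varphi(s)]=1$ because $A$ is central, so $[k,s]\in\ker\varphi\le Z(S)$ by Lemma~\ref{lem:central}. Therefore, for $s,s'\in S$,
\[
[k,ss']=[k,s']\,[k,s]^{s'}=[k,s']\,[k,s],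
\]
which says that $s\mapsto[k,s]$ is a homomorphism from the perfect group $S$ to the abelian group $\ker\varphi$. It is trivial, so $k$ is central.

By \eqref{eq:five} for $K\rightarrowtail S\twoheadrightarrow G$ and $S^{ab}=0$, the map $H_2(G)\to K$ is onto. Hence $|K|\le|H_2(G)|=|A|<\infty$. But $\varphi$ maps $K$ onto $A$ with kernel $\ker\varphi$. So $\ker\varphi=1$.
\end{proof}

Besides the centrality of $A$, the proof used $A\le[\widehat G,\widehat G]$ for perfection and $|A|=|H_2(G)|$ for the count. The latter cannot be dropped: for $A_5$ itself (that is, $A=1$) and the family of its subgroups of order $3$, the active sum is perfect but $\varphi$ is not injective. It remains to find elements to which Lemma~\ref{lem:abel} applies; this is where Feit--Thompson enters.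

\begin{lemma}\label{lem:dihedral}
A nonabelian finite simple group contains an element $x$ of odd prime order $p$ and an involution $t$ with $x^t=x^{-1}$.
\end{lemma}

\begin{proof}
Let $G$ be the group. By Feit--Thompson $|G|$ is even; let $t$ be an involution. Since $O_2(G)=1$, the Baer--Suzuki theorem gives $g\in G$ such that $\langle t,t^g\rangle$ is not a $2$-group. In particular $t\neq t^g$, so this group, being generated by two distinct involutions, is dihedral of order $2m$ with $m=|tt^g|$. Hence $m$ is divisible by an odd prime $p$. As $t(tt^g)t=t^gt=(tt^g)^{-1}$, the element $x=(tt^g)^{m/p}$ has order $p$ and is inverted by $t$.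
\end{proof}

In $SL_2(5)$ the lift of $x=(1\,2\,3)$ of order $3$ was unique, and so it was automatically conjugate to its inverse. In general $p$ may divide $|A|$. Then $x$ has several lifts of $p$-power order, and a lift $\tilde t$ of $t$ need not invert a given one. Commutation with $\tilde t$ produces a lift (of $x^{-2}$) that is inverted.

\begin{proof}[Proof of Theorem A]
Let $G$ be a finite simple group. If $G\cong\mathbb Z/p$ is abelian, then $H_2(G)=0$, so $\widehat G=G$. Take $\mathcal F=\{G\}$; the relations (i) and (ii) already hold in $G$, so $S=G$.

Let $G$ be nonabelian, with covering group $A\rightarrowtail\widehat G\twoheadrightarrow G$. Choose $x$, $t$, $p$ as in Lemma~\ref{lem:dihedral}. There is a lift $\tilde x\in\widehat G$ of $x$ of $p$-power order: take any lift $x_0$, of order $p^am$ with $p\nmid m$, and put $\tilde x=x_0^r$ with $r\equiv1\pmod p$ and $r\equiv0\pmod m$. Let $\tilde t$ be any lift of $t$, and put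
\[
y=[\tilde x,\tilde t\,]=\tilde x^{-1}\tilde x^{\,\tilde t}.
\]
Since $\tilde t^{\,2}$ lies over $t^2=1$, it is in $A$ and commutes with $\tilde x$. Hence
\[
y^{\tilde t}=(\tilde x^{\,\tilde t})^{-1}\,\tilde x^{\,\tilde t^{2}}=(\tilde x^{\,\tilde t})^{-1}\tilde x=y^{-1}.
\]
Next, $\tilde x^{\,\tilde t}$ lies over $x^{-1}$, so $\tilde x^{\,\tilde t}=\tilde x^{-1}z$ with $z\in A$. It follows that $\tilde x^{\,\tilde t}$ commutes with $\tilde x$. As a product of two commuting elements of $p$-power order, $y$ has $p$-power order. Finally, $y$ lies over $x^{-1}x^t=x^{-2}$, which is not $1$ because $p$ is odd.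

Let $\mathcal F=\{\langle y\rangle^g:g\in\widehat G\}$, a conjugation-closed set of cyclic subgroups, and let $N$ be the subgroup of $\widehat G$ that it generates, which is normal. The image of $N$ in $G$ is normal and contains $x^{-2}\ne1$, so it is $G$. Thus $\widehat G=NA$, the quotient $\widehat G/N$ is abelian, and $N=\widehat G$ because $\widehat G$ is perfect (Proposition~\ref{prop:criterion}). So $\mathcal F$ is admissible. By Lemma~\ref{lem:abel} with $n=-1\not\equiv1\pmod p$, applied to each member of $\mathcal F$, we have $S^{ab}=0$. By Proposition~\ref{prop:criterion}, $\varphi$ is an isomorphism.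
\end{proof}

\section{Finite perfect groups}\label{sec:B}

For a perfect group that is not simple modulo its center, one conjugacy class need not suffice. Taking all suitable elements does.

\begin{proposition}\label{prop:real}
Every finite perfect group $\Gamma$ is generated by its elements $r$ of odd prime-power order that are conjugate to $r^{-1}$.
\end{proposition}

The idea is to pass to a simple quotient $\Gamma/M$ and to lift the inverted element $\bar x$ found there by the commutator trick of the previous section. That trick worked because the square of a lift of $t$ commuted with the lift of $x$. Now $M$ need not be central, so this is no longer automatic, and we have to arrange it. A Frattini argument provides a $2$-element $u$ over an involution inverting $\bar x$ that acts on a $p$-group $P$ mapping onto $\langle\bar x\rangle$. A parity count then finds in $P$ a lift of $\bar x$ (or of another generator of $\langle\bar x\rangle$) that commutes with $u^2$.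

\begin{proof}
Let $N$ be the subgroup generated by all such elements. It is normal. Suppose $N\neq\Gamma$, and let $M\ge N$ be a maximal proper normal subgroup of $\Gamma$. Then $\Gamma/M$ is simple and perfect, hence nonabelian simple. By Lemma~\ref{lem:dihedral} it contains a dihedral subgroup $D=\langle\bar x,\bar t\rangle$ of order $2p$, where $p$ is an odd prime, $\bar x$ has order $p$, and the involution $\bar t$ inverts $\bar x$.

Let $H$ and $K\trianglelefteq H$ be the preimages in $\Gamma$ of $D$ and $\langle\bar x\rangle$, and let $P$ be a Sylow $p$-subgroup of $K$. Since $K/M\cong\langle\bar x\rangle$ is a $p$-group, $PM=K$ and $P/(P\cap M)\cong\langle\bar x\rangle$. By the Frattini argument, $H=K\,N_H(P)$. So some $u\in N_H(P)$ has image in $D\setminus\langle\bar x\rangle$; this image is an involution inverting $\bar x$. Replacing $u$ by its $m$-th power, where $m$ is the odd part of $|u|$, we keep the same image and may assume that $u$ is a $2$-element.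

Let $\alpha$ be conjugation by $u$ on $P$. It has $2$-power order, preserves $P\cap M$, and inverts $P/(P\cap M)$. So $\alpha^2$ acts trivially on $P/(P\cap M)$; that is, it maps each coset of $P\cap M$ in $P$ to itself. Take such a coset different from $P\cap M$. It has $|P\cap M|$ elements, an odd number, and the $2$-group $\langle\alpha^2\rangle$ permutes them, so some element $q$ of it is fixed. (This is a case of the general lifting of fixed points under coprime action, \cite[Thm.~5.3.15]{Gorenstein}.) Thus $q\in P\setminus M$ and $q^{\alpha^2}=q$. Put $r=[q,u]=q^{-1}q^\alpha$. Then
\[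
r^{\alpha}=(q^\alpha)^{-1}q^{\alpha^2}=(q^\alpha)^{-1}q=r^{-1},
\]
so $r\in P$ is a $p$-element conjugate to its inverse, and $r\in N\le M$. But $q^\alpha\equiv q^{-1}$ modulo $M$, so $r\equiv q^{-2}\not\equiv1$ modulo $M$, because $q$ has odd order $p$ modulo $M$. This is a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem B]
It suffices to treat a covering group $\widehat G$ of a finite perfect group $G$. If $G=1$, then $\widehat G=1$ and $\mathcal F=\{1\}$ works. Let $G\neq1$. By Proposition~\ref{prop:criterion}, $\widehat G$ is perfect. Let $\mathcal F$ be the set of all $\langle r\rangle$, where $r\ne1$ is an element of $\widehat G$ of odd prime-power order that is conjugate to $r^{-1}$. It is closed under conjugation, and it generates $\widehat G$ by Proposition~\ref{prop:real}. By Lemma~\ref{lem:abel} with $n=-1$, its active sum is perfect. By Proposition~\ref{prop:criterion}, $\varphi$ is an isomorphism.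
\end{proof}

\section{Which perfect groups are active sums of cyclic subgroups}\label{sec:C}

Let $\Gamma$ be a finite perfect group; $A\rightarrowtail U\twoheadrightarrow\Gamma$, the elements $c(x,g)$ and $B\le A$ are as in the introduction. If $\Gamma=1$, Theorem C is trivial: $U=A=B=1$, there are no good elements, the active sum of the empty family is $1$, and $\Gamma$ is its active sum. So let $\Gamma\neq1$.

\subsection{Good subgroups}

For a prime $p$, call a nontrivial cyclic $p$-subgroup $P\le\Gamma$ \emph{good} if some $h\in N_\Gamma(P)$ acts on $P$ as $v\mapsto v^n$ with $n\not\equiv1\pmod p$.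
\begin{itemize}
\item If $P$ is good then $p$ is odd, since for $p=2$ all such $n$ are odd. Hence an element $x$ of prime-power order is good if and only if $\langle x\rangle$ is good. (If $x^h=x^n$, then $h$ normalizes $\langle x\rangle$ as in the proof of Lemma~\ref{lem:abel}.)
\item Nontrivial subgroups of good subgroups are good, with the same $h$ and $n$. So a cyclic $p$-group that contains a nontrivial subgroup that is not good is not good.
\end{itemize}
For a cyclic subgroup $F$ write $F_p$ for its Sylow $p$-subgroup. In $A_5$ we excluded members of order $2$ by a homomorphism $S\to\mathbb Z/2$. In general members may be nested, and the homomorphism has to respect (i); the remedy is to choose the largest offending subgroup.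

\begin{lemma}\label{lem:necessary}
Let $\mathcal F$ be an admissible family of cyclic subgroups of $\Gamma$ with $S^{ab}=0$. Then for every $F\in\mathcal F$ and every prime $p$ the subgroup $F_p$ is trivial or good.
\end{lemma}

\begin{proof}
Suppose that for some prime $p$ there are $F\in\mathcal F$ with $F_p$ nontrivial and not good. Fix this $p$, choose such an $F$ with $|F_p|$ maximal, and put $P=F_p$. Let $\lambda\colon P\to\mathbb Z/p$ be a surjection. As $P$ is not good, every element of $N_\Gamma(P)$ acts on $P$ as $v\mapsto v^n$ with $n\equiv1\pmod p$, so $\lambda$ is $N_\Gamma(P)$-invariant. Hence $\lambda_{P^g}(v^g)=\lambda(v)$ defines homomorphisms $\lambda_{P^g}\colon P^g\to\mathbb Z/p$ unambiguously on all conjugates of $P$. For $F'\in\mathcal F$ let $\lambda_{F'}$ be the composite of the projection $F'\to F'_p$ with $\lambda_{F'_p}$ if $F'_p$ is conjugate to $P$, and let $\lambda_{F'}=0$ otherwise.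

By construction $\lambda_{F'^x}(y^x)=\lambda_{F'}(y)$, so the $\lambda_{F'}$ respect (ii), the target being abelian. For (i), let $F_1\subseteq F_2$ in $\mathcal F$.
\begin{itemize}
\item If $(F_1)_p$ is conjugate to $P$, then $(F_2)_p\ge(F_1)_p$ is not good, so $(F_2)_p=(F_1)_p$ by maximality, and the two maps agree on $F_1$.
\item If $(F_2)_p$ is conjugate to $P$ but $(F_1)_p$ is not, then $(F_1)_p$ is a proper subgroup of the cyclic $p$-group $(F_2)_p$. So it lies in the unique maximal subgroup, which is the kernel of $\lambda_{(F_2)_p}$. Both maps vanish on $F_1$.
\item If neither is conjugate to $P$, both maps are $0$.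
\end{itemize}
So the $\lambda_{F'}$ define a homomorphism $S\to\mathbb Z/p$. It is nonzero on $\iota_F(F)$, contradicting $S^{ab}=0$.
\end{proof}

\subsection{Canonical lifts of good subgroups}

In $A_5$ the members of order $3$ and $5$ lifted to the cover in a unique way. A good subgroup $P$ may have several lifts to $U$, but an element $h$ as in the definition selects one, again by the map $u\mapsto[u,h]$. Different $h$ may select different lifts; dividing by $B$ is what makes the choice independent of $h$.

\begin{lemma}\label{lem:lift}
Put $E=U/B$, a central extension of $\Gamma$ with kernel $\bar A=A/B$. For every good subgroup $P\le\Gamma$ there is a homomorphism $s_P\colon P\to E$ lifting the inclusion $P\hookrightarrow\Gamma$, such that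
\begin{itemize}
\item[(a)] $s_{P^g}(v^g)=s_P(v)^g$ for all good $P$, all $g\in\Gamma$ and all $v\in P$;
\item[(b)] $s_{P_2}|_{P_1}=s_{P_1}$ whenever $1\neq P_1\le P_2$ are good.
\end{itemize}
\end{lemma}

\begin{proof}
Let $P$ be a good $p$-group and let $E_P$ be its preimage in $E$, an abelian group. The group $N_\Gamma(P)$ acts on $E_P$ by conjugation.

\emph{The action of $N_\Gamma(P)$ on $E_P$ factors through an abelian group.} We show that $C_\Gamma(P)$ acts trivially. Let $v\in E_P$ lie over $x\in P$ and let $g\in C_\Gamma(P)$. If $x=1$, then $v\in\bar A$ is central. If $x\neq1$, then $x$ is good, and $[v,g]$ is the image in $E$ of $c(x,g)\in B$, so $[v,g]=1$. Thus the action factors through $N_\Gamma(P)/C_\Gamma(P)\le\operatorname{Aut}(P)$, which is abelian because $P$ is cyclic.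

\emph{Construction.} Let $h\in N_\Gamma(P)$ act on $P$ as $v\mapsto v^n$ with $n\not\equiv1\pmod p$. The map
\[
\delta_h\colon E_P\to E_P,\qquad \delta_h(u)=[u,h]=u^{-1}u^h,
\]
is a homomorphism since $E_P$ is abelian, and it kills $\bar A$ since $\bar A$ is central. So it induces a homomorphism $\bar\delta_h\colon P\to E_P$, and $\bar\delta_h(v)$ lies over $v^{n-1}$. As $p\nmid n-1$, there is an integer $m$ with $m(n-1)\equiv1\pmod{|P|}$. Put
\[
s_P(v)=\bar\delta_h(v^m).
\]
This is a homomorphism, and $s_P(v)$ lies over $v^{m(n-1)}=v$.

\emph{Independence of $h$.} Let $h'$ be another such element, with exponents $n'$ and $m'$. By the first step, $h$ and $h'$ act on $E_P$ by commuting automorphisms; therefore $\delta_h\delta_{h'}=\delta_{h'}\delta_h$. If $u\in E_P$ lies over $v$, then $\delta_{h'}(u)$ lies over $v^{n'-1}$, so $\delta_h(\delta_{h'}(u))=\bar\delta_h(v)^{n'-1}$. With the roles exchanged, we obtain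
\[
\bar\delta_h(v)^{n'-1}=\bar\delta_{h'}(v)^{n-1}\qquad(v\in P).
\]
For $v$ replaced by $v^{mm'}$ the left-hand side is $\bar\delta_h\bigl(v^{m\,m'(n'-1)}\bigr)=\bar\delta_h(v^m)$, and the right-hand side is $\bar\delta_{h'}\bigl(v^{m'm(n-1)}\bigr)=\bar\delta_{h'}(v^{m'})$. So $h$ and $h'$ define the same $s_P$.

\emph{Proof of \textup{(a)}.} If $h$ acts on $P$ as the $n$-th power, then so does $h^g$ on $P^g$, because $(v^g)^{h^g}=(v^h)^g$. For $u\in E_P$ we have $u^g\in E_{P^g}$ and $\delta_{h^g}(u^g)=\delta_h(u)^g$. Computing $s_{P^g}$ with $h^g$ and the same $m$ gives (a).

\emph{Proof of \textup{(b)}.} If $h$ acts on $P_2$ as the $n$-th power with $n\not\equiv1\pmod p$, then it normalizes $P_1$ and acts on it in the same way. So $s_{P_1}$ can be computed with the same $h$ and the same $m$, and $\delta_h$ on $E_{P_1}\le E_{P_2}$ is the restriction.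
\end{proof}

\begin{lemma}\label{lem:sigma}
Let $\mathcal F$ be an admissible family of cyclic subgroups of $\Gamma$ such that every $F_p$ ($F\in\mathcal F$, $p$ prime) is trivial or good. Then there is a homomorphism $\sigma\colon S\to U/B$ over $\Gamma$.
\end{lemma}

\begin{proof}
For $F\in\mathcal F$ and $v\in F$ with $p$-parts $v_p\in F_p$, put $\sigma_F(v)=\prod_p s_{F_p}(v_p)$, where $s_{F_p}$ is the lift of Lemma~\ref{lem:lift}, or the trivial map if $F_p=1$. The factors lie in the preimage of $F$ in $E=U/B$, which is abelian, so $\sigma_F$ is a homomorphism lifting $F\hookrightarrow\Gamma$. If $F\subseteq F'$, then $F_p\le F'_p$ for all $p$, and Lemma~\ref{lem:lift}(b) gives $\sigma_{F'}|_F=\sigma_F$; so (i) is respected. Let $x\in F$ and $y\in F'$. Conjugation by $\sigma_F(x)$ on $E$ is the action of $x\in\Gamma$, so Lemma~\ref{lem:lift}(a) gives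
\[
\sigma_F(x)^{-1}\sigma_{F'}(y)\,\sigma_F(x)=\sigma_{F'}(y)^x=\sigma_{F'^x}(y^x).
\]
So (ii) is respected, and the $\sigma_F$ induce $\sigma\colon S\to E$ over $\Gamma$.
\end{proof}

\subsection{Proof of Theorem C}

Let $\mathcal F_0$ be the family of all good subgroups of $\Gamma$; by the first remark on good subgroups, these are exactly the subgroups $\langle x\rangle$ with $x$ good. The family is closed under conjugation. It generates $\Gamma$ by Proposition~\ref{prop:real}, because elements $r\neq1$ of odd prime-power order conjugate to $r^{-1}$ are good with $n=-1$. So $\mathcal F_0$ is admissible; let $\varphi_0\colon S_0\to\Gamma$ be its active sum. By Lemma~\ref{lem:abel}, $S_0$ is perfect, and by Lemma~\ref{lem:central} it is a central extension of $\Gamma$. So there is a surjection $\theta\colon U\to S_0$ over $\Gamma$, and $\ker\theta\le A$. We claim that $\ker\theta=B$.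

\emph{$B\le\ker\theta$.} Let $x$ be good, $P=\langle x\rangle$, $g\in C_\Gamma(x)$, and let $s\in S_0$ lie over $g$. The element $\theta(c(x,g))$ is the commutator of lifts of $x$ and $g$ to $S_0$, which does not depend on the lifts. By Lemma~\ref{lem:central},
\[
\theta(c(x,g))=[\iota_P(x),s]=\iota_P(x)^{-1}\,\iota_{P^g}(x^g)=\iota_P(x)^{-1}\iota_P(x)=1 .
\]

\emph{$\ker\theta\le B$.} By Lemma~\ref{lem:sigma} there is $\sigma\colon S_0\to U/B$ over $\Gamma$. Then $\sigma\theta\colon U\to U/B$ is a homomorphism over $\Gamma$, and by the uniqueness in the universal property it is the canonical projection. Hence $\ker\theta\le B$.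

This proves $S_0\cong U/B$ over $\Gamma$. If $B=A$, then $S_0\cong U/A=\Gamma$ over $\Gamma$; so $\varphi_0$ is an isomorphism, and $\Gamma$ is an active sum of cyclic subgroups.

Conversely, suppose that $\varphi\colon S\to\Gamma$ is an isomorphism for some admissible family of cyclic subgroups. Then $S^{ab}\cong\Gamma^{ab}=0$, so Lemmas~\ref{lem:necessary} and~\ref{lem:sigma} give $\sigma\colon S\to U/B$ over $\Gamma$. The homomorphism $\sigma\varphi^{-1}$ splits the central extension $A/B\rightarrowtail U/B\twoheadrightarrow\Gamma$, so $U/B\cong A/B\times\Gamma$. As $U/B$ is perfect, its abelian quotient $A/B$ is trivial, that is, $B=A$. \qed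

\section{Examples: even and odd multipliers}\label{sec:examples}

\begin{corollary}\label{cor:even}
Let $\Gamma$ be a finite perfect group such that $|H_2(\Gamma)|$ is even. Then $\Gamma$ is not an active sum of cyclic subgroups. In particular, $A_n$ is not an active sum of cyclic subgroups for $n\ge5$, whereas each of its covering groups is.
\end{corollary}

\begin{proof}
If $x$ is good, then $c(x,g)^{|x|}=1$ by Section~\ref{sec:facts}, and $|x|$ is odd. So the finite abelian group $B$ is generated by elements of odd order, and $|B|$ is odd. Hence $B\neq A$, and Theorem C applies. The multiplier of $A_n$, $n\ge5$, is $\mathbb Z/2$ or $\mathbb Z/6$ (Schur), so its order is even. The last claim is Theorem A.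
\end{proof}

A nontrivial multiplier of odd order, however, need not be an obstruction.

\begin{corollary}\label{cor:psl}
Let $p$ be an odd prime and $q\equiv1\pmod p$ a prime power with $(p,q)\ne(3,4)$. Then $PSL_p(q)$ is an active sum of cyclic subgroups, although its Schur multiplier has order $p$.
\end{corollary}

\begin{proof}
By Steinberg's theorem, $U=SL_p(q)$ is the universal central extension of $\Gamma=PSL_p(q)$. The kernel $A$ consists of the scalar matrices $\mu I$ with $\mu^p=1$, so it has order $p$ since $p\mid q-1$. Let $\zeta\in\mathbb F_q$ be a primitive $p$-th root of $1$ and index the standard basis $e_i$ by $i\in\mathbb Z/p$. Define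
\[
\tilde x\,e_i=\zeta^i e_i,\qquad \tilde g\,e_i=e_{i+1}.
\]
Both matrices have determinant $1$, because $p$ is odd: $\det\tilde x=\zeta^{p(p-1)/2}=1$, and $\tilde g$ is the matrix of a $p$-cycle, an even permutation. From $\tilde g^{-1}\tilde x\,\tilde g\,e_i=\zeta^{i+1}e_i$ we get $[\tilde x,\tilde g]=\zeta I$. So the images $x,g\in\Gamma$ commute, and $c(x,g)=\zeta I$ generates $A$.

It remains to see that $x$ is good. Since $\tilde x^p=1$ and $\tilde x$ is not scalar, $x$ has order $p$. Let $w$ be the matrix with $we_i=e_{-i}$ for $i\neq0$ and $we_0=\varepsilon e_0$, where $\varepsilon=\pm1$ is chosen so that $\det w=1$. Then $w^{-1}\tilde x\,w\,e_i=\zeta^{-i}e_i$, that is, $\tilde x^{\,w}=\tilde x^{-1}$. So $x$ is conjugate to $x^{-1}$ and $-1\not\equiv1\pmod p$. Hence $B=A$, and Theorem C applies.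
\end{proof}

\begin{thebibliography}{9}
\bibitem{ActiveSums} \emph{Active Sums I}, \texttt{https://core.ac.uk/download/pdf/38809469.pdf}.
\bibitem{Gorenstein} Gorenstein, \emph{Finite Groups}.
\bibitem{Milnor} Milnor, \emph{Introduction to Algebraic K-theory}.
\end{thebibliography}

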